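\title{A double exponential gap between deterministic 2-limited automata and deterministic pushdown automata}

\begin{abstract}
A deterministic 2-limited automaton is a deterministic one-tape Turing machine that works between two end-markers and may rewrite a cell only during its first two visits to that cell. Such a machine can be converted into a deterministic pushdown automaton of exponential size if the pushdown automaton sees the right end-marker, and of double exponential size if it does not. It has been conjectured that the second cost cannot be reduced. We prove this. Over an alphabet of eight letters there are deterministic 2-limited automata of size linear in $n$ for which every equivalent deterministic pushdown automaton has size at least $2^{n!/4}$. A simulation of size $2^{2^{O(s\log s)}}$, for machines of size $s$, shows that the worst-case cost $f(s)$ satisfies $\log\log f(s)=\Theta(s\log s)$. It follows that removing the end-marker alone can force an exponential increase in the size of a deterministic pushdown automaton.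
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix an integer $d\ge1$. A \emph{$d$-limited automaton} is a one-tape Turing machine whose input $w$ is written between a left end-marker $\triangleright$ and a right end-marker $\triangleleft$. The head never moves beyond the markers, the markers are never rewritten, and every other cell may be rewritten only during the first $d$ visits of the head to that cell. For each $d\ge2$ these machines characterize the context-free languages \cite{Hibbard}, and deterministic 2-limited automata (D2-LAs) accept exactly the deterministic context-free languages. So D2-LAs and deterministic pushdown automata (DPDAs) are two ways of describing the same languages, and one can ask how much longer a description may become when a D2-LA is converted into a DPDA. The length of a description, the \emph{size} of the device, counts states, alphabet symbols and transitions in the same way for both models (Section~\ref{sec:models}).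

Two conversions are quoted in \cite{LADC}. For every D2-LA $A$ with language $L(A)$ there is a DPDA of size exponential in the size of $A$ that accepts the end-marked language $L(A)\triangleleft=\{w\triangleleft : w\in L(A)\}$, and there is a DPDA of double exponential size that accepts $L(A)$ itself. It is conjectured in \cite{LADC} that this double exponential cost cannot be reduced. We make the conjecture precise as follows; the formalization is ours.

\medskip
\noindent\textbf{Problem.} \emph{Are there constants $c,\varepsilon>0$ and D2-LAs $A_n$ of sizes $s_n\to\infty$ such that, for all sufficiently large $n$, every DPDA accepting $L(A_n)$ has size at least $2^{2^{c s_n^{\varepsilon}}}$?}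
\medskip

The answer is yes, even with $\varepsilon=1$. All logarithms are to base $2$.

\begin{theorem}\label{thm:lower}
There are D2-LAs $A_n$ $(n\ge4)$ over a fixed input alphabet of eight letters, of sizes $s_n$ with $3n\le s_n\le Kn$ for an absolute constant $K$, such that every DPDA accepting $L(A_n)$ has size at least $2^{\,n!/4}$. Consequently there is $c>0$ such that, for all large $n$, every DPDA accepting $L(A_n)$ has size at least $2^{2^{c s_n\log s_n}}\ge 2^{2^{c s_n}}$.
\end{theorem}

\begin{theorem}\label{thm:upper}
For every D2-LA $A$ of size $s\ge2$ there is a DPDA of size at most $2^{2^{Cs\log s}}$ accepting $L(A)$, where $C$ is an absolute constant. Hence, if $f(s)$ is the maximum, over all D2-LAs $A$ of size at most $s$, of the least size of a DPDA accepting $L(A)$, then $\log\log f(s)=\Theta(s\log s)$.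
\end{theorem}

\begin{corollary}\label{cor:marker}
There are languages $L_n$ and DPDAs of sizes $N_n\to\infty$ accepting $L_n\triangleleft$ such that every DPDA accepting $L_n$ has size at least $2^{N_n^{c'}}$, for a constant $c'>0$.
\end{corollary}

Each of the two exponentials has its own source. The first comes from the two-way head. A part of the tape that can no longer be rewritten acts on the machine as a function from entering states to leaving states, its \emph{table}, and a machine of size $s$ has up to $2^{O(s\log s)}$ tables. A one-way device has to store tables in place of tape segments. If the machine never rewrites, this is the whole cost (Remark~\ref{rem:dfa}). The second exponential comes from the end of the input. A D2-LA may run to $\triangleleft$ and then work its way back through cells that it can still rewrite. A DPDA that reads $\triangleleft$ imitates this by emptying its stack. A DPDA that is not told where the input ends must announce its verdict after every letter, and it cannot empty the stack to do so, because the input may continue. The natural remedy is to know in advance how the emptying would end for \emph{every} table that the rest of the input might produce. This knowledge is a set of tables, and there are $2^{2^{O(s\log s)}}$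 such sets.

One would therefore guess that the conjecture holds, but counting distinguishable prefixes does not prove it: a DPDA has unbounded memory, and a small DPDA can distinguish infinitely many prefixes. A lower bound must show that information kept deep in the stack is useless. Section~\ref{sec:periodic} does this by feeding the DPDA an infinite periodic word and looking at a moment at which the stack is lowest. Section~\ref{sec:An} constructs D2-LAs with $O(n)$ states that answer membership questions about an arbitrary set of permutations of $n$ points, and proves Theorem~\ref{thm:lower}. Sections~\ref{sec:tables} and~\ref{sec:sim} develop the simulation, first with the end-marker and then without it, and Section~\ref{sec:marker} proves Corollary~\ref{cor:marker}.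

\section{The two models}\label{sec:models}

\subsection*{Limited automata}
A D2-LA has a finite set of states with an initial state and accepting states, an input alphabet $\Sigma$, a tape alphabet $\Delta\supseteq\Sigma\cup\{\triangleright,\triangleleft\}$, and a partial transition function $\delta$. The equation $\delta(p,\gamma)=(p',\beta,\eta)$ means that in state $p$ on symbol $\gamma$ the machine writes $\beta$, moves its head by $\eta\in\{-1,0,+1\}$ and enters $p'$. On input $w$ the cells are numbered $0,1,\dots,|w|+1$; cell $0$ holds $\triangleright$, cell $|w|+1$ holds $\triangleleft$, and the others are the \emph{input cells}. The marker symbols occur only in the two end cells. The machine starts on $\triangleright$ and halts when it enters an accepting state, in which case it accepts $w$, or when $\delta$ is undefined. Transitions that would move beyond a marker, overwrite a marker or write a marker elsewhere are never executed, and we take them to be undefined.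

A \emph{visit} to a cell is a maximal sequence of consecutive steps made with the head on that cell. The machine is 2-limited if, on every input, every step made during the third or a later visit to a cell writes the symbol that it reads. One can count visits more strictly, letting a stationary move begin a new visit or counting a reversal of direction as two visits. A machine that is 2-limited under a stricter count is 2-limited under ours, so Theorem~\ref{thm:upper} covers it, and the machines $A_n$ of Theorem~\ref{thm:lower} satisfy the stricter counts as well.

\subsection*{Pushdown automata}
A DPDA has a finite set $Q$ of states with an initial state and final states, an input alphabet $\Sigma$, and a stack alphabet $\Gamma$ with an initial stack symbol. A move depends on the state and the top stack symbol and either consumes an input letter or consumes nothing (an \emph{$\varepsilon$-move}); it changes the state and replaces the top symbol by a string over $\Gamma$. No move is possible on an empty stack. Determinism means that, for every state and top symbol, either there is exactly one applicable move and it is an $\varepsilon$-move, or there is no $\varepsilon$-move and at most one move for each letter. The DPDA accepts $w$ if, on input $w$, it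 reaches a configuration with all of $w$ consumed and a final state.

\subsection*{Size}
The size of a device is the number of its states, plus the numbers of symbols in its input alphabet and in its tape or stack alphabet, plus one unit for every transition, plus, for a DPDA, the lengths of the strings that the transitions put on the stack. Giving transitions another fixed weight changes only the constants in our results. The lower bound uses nothing about the size of a DPDA except that it is at least $|Q|+|\Gamma|$.

\section{Periodic inputs and the lowest point of the stack}\label{sec:periodic}

The effect of the end-marker is already visible in a language that involves no limited automaton.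

\begin{example}\label{ex:toy}
For $N\ge 2$ let $H_N$ be the set of words $z\,\$\,v\,i$ with $z,v\in\{1,\dots,N\}^*$ and $i\in\{1,\dots,N\}$ such that $i$ occurs in $z$. The word $z$ lists a set $S$, and every letter after $\$$ asks a question about $S$; only the last question counts. The language $H_N\triangleleft$ is easy for a DPDA: it pushes $z$, after $\$$ it keeps the latest letter $i$ in its state, and on $\triangleleft$ it pops until it finds $i$. This takes $O(N)$ states, $N+1$ stack symbols and $O(N^3)$ transitions.

Now remove the marker and take $N=2$. After $1\$$, $2\$$ and $12\$$, the continuation $1212\cdots$ must be answered letter by letter with yes, no, yes, no, \dots; with no, yes, no, yes, \dots; and with yes, yes, yes, \dots, respectively. A DPDA may pop into its stored copy of $z$ to answer a question, but each such descent destroys part of the copy, and the questions never stop. From some moment on, the stack never gets lower again. From then on the answers are produced from the state and the top symbol at that moment alone, and these must be able to tell the three sets apart.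
\end{example}

The following lemma makes this argument precise. For a nonempty word $y$ let $y^\omega=yyy\cdots$, and let $y^\omega[\ell]$ be its prefix of length $\ell$.

\begin{lemma}\label{lem:periodic}
Let $L\subseteq\Sigma^*$, let $y\in\Sigma^*$ have length $\lambda\ge1$, and let $z_1,\dots,z_M\in\Sigma^*$. Suppose that there are nonempty and pairwise distinct sets $R_1,\dots,R_M\subseteq\mathbb Z/\lambda\mathbb Z$ such that, for all $j$ and all $\ell\ge1$,
\[
z_j\,y^\omega[\ell]\in L\iff (\ell \bmod \lambda)\in R_j .
\]
Then every DPDA accepting $L$, with state set $Q$ and stack alphabet $\Gamma$, satisfies $|Q|\,|\Gamma|\,\lambda\ge M$.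
\end{lemma}

\begin{proof}
Let $D$ be such a DPDA. Fix $j$ and run $D$ on the infinite word $z_jy^\omega$. A configuration consists of a state, a stack content and the number of letters consumed. By determinism, the state, the top symbol and the next letter determine at most one move, so there is a unique maximal computation $C_0,C_1,\dots$. For a finite prefix $w$ of $z_jy^\omega$, the computation of $D$ on $w$ consists of those $C_t$ in which at most $|w|$ letters are consumed. Hence
\begin{equation}\label{eq:acc}
D\text{ accepts } w\iff\text{some }C_t\text{ has exactly }|w|\text{ letters consumed and a final state.}
\end{equation}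
Since $R_j\neq\emptyset$, arbitrarily long prefixes are accepted, so by \eqref{eq:acc} every letter is eventually consumed. Therefore the computation is infinite, and all stack heights are at least $1$ because no move is possible on an empty stack.

Let $t_0$ be the first time at which $z_j$ has been consumed, let $h_j\ge1$ be the minimum stack height over all times $t\ge t_0$, and let $t_j\ge t_0$ be a time at which it is attained. At every time $t\ge t_j$ the top symbol lies at height at least $h_j$, and a move reads and replaces only the top symbol. So the lowest $h_j-1$ symbols are neither read nor changed after $t_j$. Call the stack content above them the \emph{active part}; it is never empty, and at time $t_j$ it is a single symbol $X_j$. Let $q_j$ be the state at time $t_j$, let $m_j\ge0$ be the number of letters of $y^\omega$ consumed by then, and put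
\[
\mathrm{key}(j)=(q_j,\;X_j,\;m_j\bmod\lambda)\in Q\times\Gamma\times\mathbb Z/\lambda\mathbb Z .
\]
It suffices to show that $\mathrm{key}$ is injective.

Suppose $\mathrm{key}(j)=\mathrm{key}(k)$. Since $m_j\equiv m_k\pmod\lambda$, the unread input at time $t_j$ of the computation for $j$ and the unread input at time $t_k$ of the computation for $k$ are the same infinite word. We claim that for every $i\ge0$ the configurations at times $t_j+i$ and $t_k+i$ have the same state, the same active part, and the same number of letters consumed since $t_j$ and $t_k$. This holds for $i=0$. If it holds for $i$, then both configurations have the same state, the same top symbol (the active parts are equal and nonempty) and the same next letter, so the same move is made, and it changes only the active parts.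

Let $\ell\ge1$. The configurations of the computation for $j$ in which exactly $|z_j|+m_j+\ell$ letters are consumed all come after time $t_j$, because $\ell\ge1$; they are those in which exactly $\ell$ letters have been consumed since $t_j$. The same holds for $k$. By the claim and \eqref{eq:acc}, $z_jy^\omega[m_j+\ell]$ is accepted if and only if $z_ky^\omega[m_k+\ell]$ is. Thus the residue of $m_j+\ell$, which is also the residue of $m_k+\ell$, lies in $R_j$ if and only if it lies in $R_k$. As $\ell$ runs through $1,\dots,\lambda$, this residue takes every value. So $R_j=R_k$ and $j=k$.
\end{proof}

Apply the lemma to $H_N$ with $y=12\cdots N$ and the words $z_S\$$, where $z_S$ lists a nonempty set $S\subseteq\{1,\dots,N\}$. The last letter of $y^\omega[\ell]$ is congruent to $\ell$ modulo $N$, so $R_S=S\bmod N$, and every DPDA for $H_N$ has $|Q|\,|\Gamma|\ge(2^N-1)/N$. The size jumps from polynomial to exponential in $N$.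

The example also shows what the hypotheses are for. The questions must recur forever: the language of words $w\#$ with $w\in H_N$, where $\#$ is a new letter, asks one question only, and the small DPDA of Example~\ref{ex:toy} accepts it with $\#$ in the role of $\triangleleft$. Determinism is needed, since a nondeterministic device can guess that the current letter is the last one and start popping. The sets $R_j$ must be nonempty because otherwise the computation may halt. Periodicity reduces the unread input at the lowest point to one of $\lambda$ possibilities, at the price of the factor $\lambda$.

\section{Membership programs for permutations}\label{sec:An}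

In Example~\ref{ex:toy} there are $N$ possible questions, and a device needs about $N$ states merely to name them. For a double exponential bound we need a D2-LA for which the number of questions is exponential in its size. Let the questions be the $n!$ permutations of $\mathbb Z_n=\{0,\dots,n-1\}$. A machine with $O(n)$ states cannot hold a permutation, but it can hold one point of $\mathbb Z_n$, which we call the \emph{register}. If the question is written as a word in two generators, one pass over this word computes the image of the register. If the elements of $S$ are written as lists of values, the machine can compare the question with them point by point, shuttling between the list and the word. The difficulty is that after a pass over the word the machine must find its place in the list again. This is where rewriting is used: the first visit to each cell is spent on reaching the right end, and the second visit marks a cell of the list as done.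

\subsection*{Words for permutations}
Let $n\ge2$, let $\varphi_{\mathtt a}(r)=r+1\bmod n$, and let $\varphi_{\mathtt b}$ be the transposition $(0\;1)$. For $x=x_1\cdots x_l\in\{\mathtt a,\mathtt b\}^*$ put $[x]=\varphi_{x_1}\circ\cdots\circ\varphi_{x_l}$, so that the rightmost letter acts first and the empty word gives the identity. Conjugating $\varphi_{\mathtt b}$ by powers of $\varphi_{\mathtt a}$ gives all transpositions $(i\;\,i{+}1)$, so $\varphi_{\mathtt a}$ and $\varphi_{\mathtt b}$ generate the symmetric group $S_n$. In a finite group inverses are positive powers, so every $\pi\in S_n$ equals $[x]$ for some $x$.

\subsection*{The machine}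
The input alphabet is $\Sigma=\{\mathtt a,\mathtt b,\#,\$,{+},\mathtt e,{?},{!}\}$. The tape alphabet consists of $\Sigma$, two disjoint copies $\{\xi':\xi\in\Sigma\}$ and $\{\xi'':\xi\in\Sigma\}$, and the markers. The states of $A_n$ are $\mathrm{fwd}$ (initial), $\mathrm{back}$, $\mathrm{skip}$, $\mathrm{acc}$ (accepting), and $\mathrm{run}_r$, $\mathrm{seek}_r$, $\mathrm{eval}_r$ for $r\in\mathbb Z_n$. The transitions are listed below, where $\xi$ ranges over $\Sigma$; all others are undefined.

\begin{center}
\begin{tabular}{lllcl}
state & reads & writes & move & next state\\
\hline
$\mathrm{fwd}$ & $\triangleright$ & $\triangleright$ & $+1$ & $\mathrm{fwd}$\\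
 & $\xi$ & $\xi'$ & $+1$ & $\mathrm{fwd}$\\
 & $\triangleleft$ & $\triangleleft$ & $-1$ & $\mathrm{back}$\\
$\mathrm{back}$ & $\xi'\neq\$'$ & $\xi''$ & $-1$ & $\mathrm{back}$\\
 & $\$'$ & $\$''$ & $-1$ & $\mathrm{run}_0$\\
$\mathrm{run}_r$ & $\xi''$ & $\xi''$ & $-1$ & $\mathrm{run}_r$\\
 & ${+}'$ & ${+}''$ & $-1$ & $\mathrm{run}_{r+1\bmod n}$\\
 & $\mathtt e'$ & $\mathtt e''$ & $+1$ & $\mathrm{seek}_r$\\
 & ${?}'$ & ${?}''$ & $-1$ & $\mathrm{run}_0$ if $r=0$, $\mathrm{skip}$ otherwise\\
 & ${!}'$ & ${!}''$ & $-1$ & $\mathrm{acc}$\\
$\mathrm{skip}$ & $\xi'\neq{!}'$ & $\xi''$ & $-1$ & $\mathrm{skip}$\\
 & ${!}'$ & ${!}''$ & $-1$ & $\mathrm{run}_0$\\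
$\mathrm{seek}_r$ & $\xi''$ & $\xi''$ & $+1$ & $\mathrm{seek}_r$\\
 & $\triangleleft$ & $\triangleleft$ & $-1$ & $\mathrm{eval}_r$\\
$\mathrm{eval}_r$ & $\mathtt a''$ & $\mathtt a''$ & $-1$ & $\mathrm{eval}_{\varphi_{\mathtt a}(r)}$\\
 & $\mathtt b''$ & $\mathtt b''$ & $-1$ & $\mathrm{eval}_{\varphi_{\mathtt b}(r)}$\\
 & $\#''$ or $\$''$ & same & $-1$ & $\mathrm{run}_r$\\
\end{tabular}
\end{center}

On every input, the first visit to each input cell takes place in the sweep in state $\mathrm{fwd}$ and replaces $\xi$ by $\xi'$. Every transition on $\xi'$ writes $\xi''$, so the second visit either halts the machine or leaves $\xi''$, and doubly primed symbols are never changed. Hence $A_n$ is a D2-LA. It has no stationary moves, and first visits never reverse the direction, so it also meets the stricter counts of Section~\ref{sec:models}. It has $3n+4$ states, $8$ input and $26$ tape symbols, and at most $26(3n+4)$ transitions. Thus $3n\le s_n\le Kn$ for an absolute constant $K$.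

\subsection*{Programs}
The letters ${+},\mathtt e,{?},{!}$ are instructions: increment the register, evaluate the question at the register, test the register for zero, accept. For $\pi\in S_n$ the \emph{clause} of $\pi$ is
\[
\kappa_\pi=\Bigl(\,\prod_{i=0}^{n-1}{+}^{\,i}\;\mathtt e\;{+}^{\,n-\pi(i)}\;{?}\Bigr)\,{!}\,,
\]
where the product is concatenation in the order $i=0,\dots,n-1$; the $i$th factor is \emph{round} $i$. For a nonempty set $S=\{\pi_1,\dots,\pi_k\}\subseteq S_n$ let $z_S$ be the reversal of $\kappa_{\pi_1}\cdots\kappa_{\pi_k}$. The reversal is there because the machine executes instructions from right to left. For $v\in\{\mathtt a,\mathtt b,\#\}^*$ let $\mathrm{last}(v)$ be the longest suffix of $v$ without $\#$.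

\begin{example}\label{ex:clause}
Let $n=3$ and $\pi=\varphi_{\mathtt b}$, so $\pi(0)=1$, $\pi(1)=0$, $\pi(2)=2$ and
\[
\kappa_\pi=\mathtt e\,{+}{+}\,{?}\quad {+}\,\mathtt e\,{+}{+}{+}\,{?}\quad {+}{+}\,\mathtt e\,{+}\,{?}\quad{!}\,.
\]
Record the register in each round before $\mathtt e$, after $\mathtt e$, and at the test. If $\mathrm{last}(v)=\mathtt b$, the three rounds give $0,1,0$, then $1,0,0$, then $2,2,0$; all tests succeed and ${!}$ accepts. If $\mathrm{last}(v)=\mathtt a$, round $0$ again gives $0,1,0$, but round $1$ gives $1,2,2$, the test fails, and the rest of the clause is skipped.
\end{example}

\begin{lemma}\label{lem:member}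
For every nonempty $S\subseteq S_n$ and every $v\in\{\mathtt a,\mathtt b,\#\}^*$,
\[
z_S\,\$\,v\in L(A_n)\iff[\mathrm{last}(v)]\in S .
\]
\end{lemma}

\begin{proof}
Put $x=\mathrm{last}(v)$ and call the cells holding $z_S$ program cells. After the sweeps in states $\mathrm{fwd}$ and $\mathrm{back}$, the cells holding $\$v$ are doubly primed, the program cells are singly primed, and the head is on the rightmost program cell in state $\mathrm{run}_0$. We show that whenever the head arrives at a singly primed cell, it is the rightmost such cell and the state is $\mathrm{skip}$ or some $\mathrm{run}_r$. Then the program cells are processed once each, from right to left, that is, in the order of the word $\kappa_{\pi_1}\cdots\kappa_{\pi_k}$.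

Suppose this holds on arrival at some program cell, so that all input cells to its right are doubly primed. Unless the state is $\mathrm{run}_r$ and the symbol is $\mathtt e'$, the machine marks the cell doubly and moves one cell to the left, in state $\mathrm{acc}$, $\mathrm{skip}$ or some $\mathrm{run}_{r'}$. In state $\mathrm{run}_r$ on $\mathtt e'$, it marks the cell and moves right in state $\mathrm{seek}_r$ over doubly primed cells to $\triangleleft$. It then reads $x$ from right to left in the states $\mathrm{eval}$, applying the rightmost letter first, and arrives with register $[x](r)$ at the cell just before $x$, which holds $\#''$ or $\$''$; for empty $x$ this is the last input cell and the register is unchanged. From there it moves left in state $\mathrm{run}_{[x](r)}$ over doubly primed cells to the first singly primed cell. This is the left neighbor of the cell of $\mathtt e$, which exists because a clause does not end with $\mathtt e$. So the invariant is preserved, and $\mathtt e$ performs $r:=[x](r)$.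

Let a clause $\kappa_\pi$ be started in state $\mathrm{run}_0$. If round $i$ starts with register $0$, the register becomes $i$, then $[x](i)$, then $[x](i)-\pi(i)\bmod n$. The test succeeds if and only if $[x](i)=\pi(i)$, and then the next round starts with register $0$. If $[x]=\pi$, all tests succeed and the machine reads ${!}'$ in state $\mathrm{run}_0$ and accepts. If $[x]\neq\pi$, some test fails, and the machine stays in $\mathrm{skip}$ up to the only ${!}$ of the clause, its last letter, which it leaves in state $\mathrm{run}_0$. It then starts the next clause or, after the last clause, stands on $\triangleright$, where $\mathrm{run}_0$ has no transition. Hence $A_n$ accepts if and only if $[x]=\pi_j$ for some $j$.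
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $n\ge4$ and $N=n!$. We need a periodic word that asks every question. For $\pi\in S_n$ let $x_\pi$ be a shortest word with $[x_\pi]=\pi$. If two different prefixes of $x_\pi$ represented the same permutation, the letters between their ends could be deleted. So the $|x_\pi|+1$ prefixes represent distinct permutations, and $|x_\pi|\le N-1$. Enumerate $S_n=\{\pi^{(1)},\dots,\pi^{(N)}\}$ and put
\[
y=x_{\pi^{(1)}}\#\,x_{\pi^{(2)}}\#\cdots x_{\pi^{(N)}}\#,\qquad \lambda=|y|\le N^2 .
\]
Since $y$ ends with $\#$, we have $\mathrm{last}(y^iy')=\mathrm{last}(y')$ for all $i\ge0$ and all proper prefixes $y'$ of $y$. So $\mathrm{last}(y^\omega[\ell])$ depends only on $\ell\bmod\lambda$. For nonempty $S\subseteq S_n$ let $R_S$ be the set of residues of those $\ell$ with $[\mathrm{last}(y^\omega[\ell])]\in S$. By Lemma~\ref{lem:member}, $z_S\$\,y^\omega[\ell]\in L(A_n)$ if and only if $(\ell\bmod\lambda)\in R_S$. For each $\pi$, the prefix of $y$ that ends just before the $\#$ following $x_\pi$ has a length $\ell_\pi$ with $\mathrm{last}(y^\omega[\ell_\pi])=x_\pi$, so $(\ell_\pi\bmod\lambda)\in R_S$ if and only if $\pi\in S$. Hence the sets $R_S$ are nonempty and pairwise distinct.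

Let $D$ be a DPDA accepting $L(A_n)$. Lemma~\ref{lem:periodic}, applied to the $2^N-1$ words $z_S\$$, gives $|Q|\,|\Gamma|\,N^2\ge2^N-1\ge2^{N-1}$, and so
\[
\mathrm{size}(D)\ge|Q|+|\Gamma|\ge2\sqrt{|Q|\,|\Gamma|}\ge\frac{2\cdot2^{(N-1)/2}}{N}\ge2^{N/4}.
\]
The last inequality is equivalent to $N/4+1/2\ge\log N$. At $N=24$ the left side is $6.5$ and the right side is less than $5$, and the difference of the two sides has derivative $1/4-1/(N\ln2)>0$ for $N\ge24$. Since $n\ge4$ gives $N\ge24$, the first statement follows.

For the second statement, $i(n+1-i)\ge n$ for $1\le i\le n$ gives $(n!)^2\ge n^n$, that is,
\begin{equation}\label{eq:fact}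
n!\ \ge\ 2^{(n/2)\log n}.
\end{equation}
For $n\ge K$ we have $s_n\le Kn\le n^2$, so $n\ge s_n/K$ and $\log n\ge\frac12\log s_n$, and therefore $(n/2)\log n\ge s_n\log s_n/(4K)$. Put $c=1/(8K)$. Since $s_n\ge3n\to\infty$, we have $cs_n\log s_n\ge2$ for large $n$, and then $n!/4\ge2^{(n/2)\log n-2}\ge2^{2cs_n\log s_n-2}\ge2^{cs_n\log s_n}$.
\end{proof}

\begin{remark}
If sizes are measured in bits, then $s_n=O(n\log n)$, and \eqref{eq:fact} still gives the bound $2^{2^{cs_n}}$ for some $c>0$ and all large $n$.
\end{remark}

\section{Tables of frozen words}\label{sec:tables}

For the rest of the paper, $A$ is a D2-LA of size $s\ge2$ with input alphabet $\Sigma$ and tape alphabet $\Delta$, and $m=|\Delta|$. If the initial state $q_0$ is accepting, then $L(A)=\Sigma^*$, and both $L(A)$ and $L(A)\triangleleft$ have DPDAs of size $O(s)$; we exclude this case.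

\subsection*{Normal form}
Merge all accepting states into one state $\mathrm{acc}$ and let $Q$ be the set of the other states, $q=|Q|$. Next remove stationary moves. For $p\in Q$ and $\gamma\in\Delta$, follow $\delta$ from $(p,\gamma)$ on a single cell as long as the moves are stationary. If a move with $\eta=\pm1$ is reached, the new $\delta(p,\gamma)$ has the state, written symbol and direction of that move. If $\mathrm{acc}$ is entered by a stationary move, the new transition writes the same symbol, enters $\mathrm{acc}$ and moves toward the other marker on a marker, to the right elsewhere. If the sequence blocks or is infinite, the new transition is undefined. The new machine makes one step for each visit of the old one, with the same effect, so it accepts the same language and is 2-limited. From now on $\eta\in\{-1,+1\}$, every visit is a single step, and $q,m\le s$.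

At a given moment of a computation, before the next step, an input cell is \emph{new}, \emph{live} or \emph{frozen} if it has been visited zero times, exactly once, or at least twice. The two marker cells are always frozen. A step on a frozen cell does not change it; this is the only consequence of 2-limitedness that we use. On a block of frozen cells $A$ therefore behaves like a machine that cannot write, and the block can be replaced by a finite summary.

\subsection*{Read-only runs}
Let $v\in\Delta^*$, with positions $1,\dots,|v|$. A \emph{read-only run} on $v$ starts in a state $p\in Q\cup\{\mathrm{acc}\}$ at a position in $\{0,\dots,|v|+1\}$ and follows $\delta$, ignoring the written symbols. It stops when the state is $\mathrm{acc}$, when the position is $0$ or $|v|+1$, or when $\delta$ is undefined. Its \emph{outcome} is $\mathrm{acc}$ if it stops in state $\mathrm{acc}$; it is $(L,p')$ or $(R,p')$ if it stops in a state $p'\in Q$ at position $0$ or $|v|+1$, respectively; and it is $\mathrm{rej}$ if it blocks or is infinite. The \emph{table} of $v$ is the function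
\[
B_v\colon\{L,R\}\times Q\to(\{L,R\}\times Q)\cup\{\mathrm{acc},\mathrm{rej}\}
\]
such that $B_v(L,p)$ and $B_v(R,p)$ are the outcomes of the runs started in state $p$ at position $1$ and at position $|v|$. For the empty word $\epsilon$ this gives $B_\epsilon(L,p)=(R,p)$ and $B_\epsilon(R,p)=(L,p)$. A run started inside a word that begins with $\triangleright$ never has an outcome $(L,\cdot)$, and a run started inside a word that ends with $\triangleleft$ never has an outcome $(R,\cdot)$. Let $\mathcal T$ be the set of all tables. Then
\begin{equation}\label{eq:T}
T=|\mathcal T|\le(2q+2)^{2q}\le(s^3)^{2s}=2^{6s\log s},
\end{equation}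
since $2s+2\le s^3$ for $s\ge2$.

\begin{lemma}\label{lem:compose}
Let $v=v_1\cdots v_r$. The outcome of the read-only run on $v$ started in state $p\in Q$ at position $|v_1\cdots v_{i-1}|+1$ (side $L$ of $v_i$) or at position $|v_1\cdots v_i|$ (side $R$ of $v_i$) depends only on $B_{v_1},\dots,B_{v_r}$, on $i$, on the side and on $p$.
\end{lemma}

\begin{proof}
Record the start as the triple $(i,\text{side},p)$ and evaluate $B_{v_i}(\text{side},p)$. If the value is $\mathrm{acc}$ or $\mathrm{rej}$, it is the outcome on $v$. If it is $(R,p')$, the head is at position $|v_1\cdots v_i|+1$ in state $p'$; this is the outcome $(R,p')$ for $i=r$ and the situation $(i+1,L,p')$ for $i<r$. If it is $(L,p')$, the head is at position $|v_1\cdots v_{i-1}|$; this is the outcome $(L,p')$ for $i=1$ and the situation $(i-1,R,p')$ for $i>1$. Iterate. If the iteration stops, it yields the outcome. If it does not, the run is infinite and the outcome is $\mathrm{rej}$: an evaluation at a nonempty factor accounts for at least one step, and at most $r$ consecutive evaluations are at empty factors, since these pass the head on in the same direction.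
\end{proof}

In particular $B_{vv'}$ depends only on $B_v$ and $B_{v'}$, so $B_v\cdot B_{v'}=B_{vv'}$ defines an associative product on $\mathcal T$.

\begin{remark}\label{rem:dfa}
If $A$ never rewrites, it accepts $w$ if and only if $(B_{\triangleright w}\cdot B_\triangleleft)(L,q_0)=\mathrm{acc}$. A finite automaton that maintains $B_{\triangleright w}$ accepts $L(A)$ with at most $T$ states and needs no end-marker.
\end{remark}

\subsection*{Freezing a cell}
The basic event of the simulation is the second visit to a cell between two frozen blocks: the step itself may still write, and afterwards the three parts form one frozen block. Let $\tau=B_v$, $\sigma=B_{v'}$, $\gamma\in\Delta$ and $p\in Q$. If $\delta(p,\gamma)=(p',\beta,\eta)$, put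
\[
\mathrm{mrg}(\tau,\gamma,\sigma;p)=\tau\cdot B_\beta\cdot\sigma ,
\]
and let $\mathrm{out}(\tau,\gamma,\sigma;p)$ be the outcome of the read-only run on $v\beta v'$ started in state $p'$ at position $|v|+1+\eta$. This position is side $L$ of $v'$ or side $R$ of $v$, so by Lemma~\ref{lem:compose} the outcome depends only on the listed data. If $\delta(p,\gamma)$ is undefined, put $\mathrm{out}(\tau,\gamma,\sigma;p)=\mathrm{rej}$.

\begin{lemma}\label{lem:freeze}
Suppose that in a computation $A$ is in state $p\in Q$ on a live cell or on $\triangleleft$, with content $\gamma$, and that the blocks of cells immediately to the left and to the right are frozen, with tables $\tau$ and $\sigma$ (either block may be empty). If $\mathrm{out}(\tau,\gamma,\sigma;p)$ is $\mathrm{acc}$, then $A$ accepts, and if it is $\mathrm{rej}$, then $A$ does not accept. If it is $(L,p'')$ or $(R,p'')$, then after at least one step $A$ is in state $p''$ on the cell to the left or to the right of the union of the cell and the two blocks; this union is then frozen with table $\mathrm{mrg}(\tau,\gamma,\sigma;p)$, and no cell outside it has been visited in between.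
\end{lemma}

\begin{proof}
If $\delta(p,\gamma)$ is undefined, $A$ halts without accepting. Otherwise the step writes $\beta$ and leaves the cell frozen. Until the head leaves the union, all steps are on frozen cells and change nothing, so the computation coincides with the read-only run that defines $\mathrm{out}$.
\end{proof}

\section{The simulation}\label{sec:sim}

\subsection*{What the tape looks like}
Until $A$ reaches $\triangleleft$, the visited cells form an initial segment of the tape, in which live cells alternate with frozen blocks. When the head moves left, the nearest live cell is the first place where something can be written, and it is frozen by that visit. So live cells are consumed in last-in-first-out order, and they belong on a stack together with the tables of the blocks between them. There is one exception. If the first visit to a cell ends with a move to the left, that cell is live but lies to the \emph{right} of the head, and cells to its left may be frozen before it. No cell beyond it has been visited, so there is at most one such cell, and its content can be kept in the finite control.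

Fix an input $w$. A \emph{framed configuration} is a configuration in the computation of $A$ on $w$, with a state $p\in Q$, together with an index $f\in\{1,\dots,|w|+1\}$, the \emph{frontier}, such that the following holds. All input cells left of $f$ have been visited, and no cell right of $f$ has. Cell $f$ has not been visited or is a live input cell; put $\nu=\mathrm{new}$ in the first case and let $\nu\in\Delta$ be its content in the second. If $j_1<\dots<j_k$ are the live cells left of $f$, then the head is on $f$ (\emph{type $\mathsf F$}) or $k\ge1$ and the head is on $j_k$ (\emph{type $\mathsf I$}). The tape left of the frontier then reads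
\[
D_0\;\gamma_1\;D_1\;\gamma_2\;\cdots\;D_{k-1}\;\gamma_k\;D_k ,
\]
where $\gamma_i$ is the content of $j_i$, the words $D_i$ are the contents of possibly empty frozen blocks, and $D_0$ begins with $\triangleright$. Put $\tau_i=B_{D_i}$. The framed configuration is \emph{terminal} if it has type $\mathsf F$ and $f=|w|+1$; this is the first arrival of $A$ at $\triangleleft$.

\subsection*{The core automaton}
Let $M$ be the DPDA with stack symbols $\bot$ (initial) and $(\gamma,\tau)\in\Delta\times\mathcal T$, and with states $\mathrm{ACC}$, $\mathrm{REJ}$, and $\mathsf F(p,\sigma,\nu)$, $\mathsf I(p,\sigma,\nu)$ for $p\in Q$, $\sigma\in\mathcal T$, $\nu\in\{\mathrm{new}\}\cup\Delta$. Final states will be chosen later. A configuration of $M$ \emph{represents} a framed configuration as above if its stack is, from bottom to top,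
\begin{equation}\label{eq:stack}
\bot\,(\gamma_1,\tau_0)\,(\gamma_2,\tau_1)\cdots(\gamma_k,\tau_{k-1}),
\end{equation}
its state is $\mathsf F(p,\tau_k,\nu)$ or $\mathsf I(p,\tau_k,\nu)$ according to the type, and it has consumed the first $f-1$ letters of $w$ if $\nu=\mathrm{new}$ and the first $f$ letters otherwise. In the moves below, an outcome $\mathrm{acc}$ always leads to $\mathrm{ACC}$ and an outcome $\mathrm{rej}$ to $\mathrm{REJ}$, and the stack is unchanged unless stated.

\begin{enumerate}
\item[(M1)] In $\mathsf F(p,\sigma,\mathrm{new})$, read $\alpha\in\Sigma$. If $\delta(p,\alpha)$ is undefined, go to $\mathrm{REJ}$. Otherwise let $\delta(p,\alpha)=(p',\beta,\eta)$. If $p'=\mathrm{acc}$, go to $\mathrm{ACC}$. If $p'\in Q$ and $\eta=+1$, push $(\beta,\sigma)$ and go to $\mathsf F(p',B_\epsilon,\mathrm{new})$. If $p'\in Q$ and $\eta=-1$, evaluate $\sigma(R,p')$: the outcome $(R,p'')$ leads to $\mathsf F(p'',\sigma,\beta)$ and $(L,p'')$ leads to $\mathsf I(p'',\sigma,\beta)$.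
\item[(M2)] In $\mathsf F(p,\sigma,\gamma)$ with $\gamma\in\Delta$, make an $\varepsilon$-move according to $\mathrm{out}(\sigma,\gamma,B_\epsilon;p)$. With $\sigma'=\mathrm{mrg}(\sigma,\gamma,B_\epsilon;p)$, the outcome $(R,p'')$ leads to $\mathsf F(p'',\sigma',\mathrm{new})$ and $(L,p'')$ leads to $\mathsf I(p'',\sigma',\mathrm{new})$.
\item[(M3)] In $\mathsf I(p,\sigma,\nu)$ with top $(\gamma,\tau)$, pop it by an $\varepsilon$-move according to $\mathrm{out}(\tau,\gamma,\sigma;p)$. With $\sigma'=\mathrm{mrg}(\tau,\gamma,\sigma;p)$, the outcome $(R,p'')$ leads to $\mathsf F(p'',\sigma',\nu)$ and $(L,p'')$ leads to $\mathsf I(p'',\sigma',\nu)$. With top $\bot$ there is no move.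
\item[(M4)] $\mathrm{ACC}$ reads any letter of $\Sigma$ and stays in $\mathrm{ACC}$. $\mathrm{REJ}$ has no moves.
\end{enumerate}
The initial state is $\mathsf F(p,B_\triangleright,\mathrm{new})$ if $\delta(q_0,\triangleright)=(p,\triangleright,+1)$ with $p\in Q$, it is $\mathrm{ACC}$ if this transition enters $\mathrm{acc}$, and it is $\mathrm{REJ}$ if it is undefined. (For a machine that starts on cell $1$, take $p=q_0$.) The device is deterministic: $\mathrm{ACC}$ and the states $\mathsf F(\cdot,\cdot,\mathrm{new})$ only read, and every other state has at most one move for each top symbol, an $\varepsilon$-move. The symbol $\bot$ is never popped.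

\begin{lemma}\label{lem:sim}
On input $w\in\Sigma^*$, the automaton $M$ passes through configurations that represent non-terminal framed configurations and, after at most $2|w|$ moves, reaches one of the following situations.
\begin{enumerate}
\item[(a)] The state is $\mathrm{ACC}$, a prefix of $w$ is consumed, and $A$ accepts $w$.
\item[(b)] The state is $\mathrm{REJ}$, and $A$ does not accept $w$.
\item[(c)] The configuration of $M$ represents the terminal framed configuration; in particular $w$ is consumed and the state has the form $\mathsf F(p,\sigma,\mathrm{new})$.
\end{enumerate}
A state $\mathsf F(\cdot,\cdot,\mathrm{new})$ with all of $w$ consumed occurs only in situation (c).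
\end{lemma}

\begin{proof}
The initial configuration is in situation (a) or (b), or it represents the configuration of $A$ after its first step, with $f=1$, $k=0$, $D_0=\triangleright$. Suppose that $M$ represents a non-terminal framed configuration, with $\sigma=\tau_k$. We show that a move applies, that it corresponds to the first or second visit to an input cell, and that it leads to (a), to (b), or to a representation of a later framed configuration. There are at most $2|w|$ such visits, which proves the first statement.

\emph{Type $\mathsf F$, $\nu=\mathrm{new}$.} Here $f\le|w|$, and the next unread letter $\alpha$ is the content of cell $f$. Move (M1) follows the first visit to $f$, and the cases of blocking and accepting are exact. After the step, cell $f$ is live with content $\beta$, and $f$ letters are consumed. If $\eta=+1$, take the frontier $f+1$, which is unvisited: cell $f$ becomes $j_{k+1}$, the block before it has table $\sigma$, the block after it is empty, and the head is on the frontier. If $\eta=-1$, keep the frontier $f$, now with $\nu=\beta$. The head is at side $R$ of the frozen word $D_k$, and $\sigma(R,p')$ is the true outcome there. An exit to the right brings the head to $f$. An exit to the left is impossible for $k=0$, since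 $D_0$ begins with $\triangleright$, and brings the head to $j_k$ for $k\ge1$.

\emph{Type $\mathsf F$, $\nu=\gamma\in\Delta$.} The head is on the live cell $f$. Apply Lemma~\ref{lem:freeze} with left block $D_k$ and empty right block. The cell joins $D_k$, whose table becomes $\sigma'$. Take the frontier $f+1$, which is unvisited; the number of consumed letters is $f=(f+1)-1$, as required. The head arrives at $f+1$ or, only if $k\ge1$, at $j_k$. This is (M2).

\emph{Type $\mathsf I$.} Here $k\ge1$ and the top symbol is $(\gamma_k,\tau_{k-1})$. Apply Lemma~\ref{lem:freeze} to $j_k$ with the blocks $D_{k-1}$ and $D_k$. They merge with the cell into one block with table $\sigma'$, which is the last block for the live cells $j_1,\dots,j_{k-1}$, and the frontier is unchanged. The head arrives at $f$ or, only if $k\ge2$, at $j_{k-1}$. This is (M3).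

For the last statement, a representing configuration with state $\mathsf F(\cdot,\cdot,\mathrm{new})$ and $|w|$ letters consumed has $f-1=|w|$, so it represents the terminal framed configuration.
\end{proof}

\subsection*{With the end-marker}
In situation (c) the rest of the computation of $A$ is a sequence of freezings from right to left, and a DPDA that has seen $\triangleleft$ can afford to follow it by popping. Let $M_\triangleleft$ be $M$ with the input alphabet $\Sigma\cup\{\triangleleft\}$, the additional states $\mathsf U(\rho,p)$ for $(\rho,p)\in\mathcal T\times Q$, a unique final state $\mathrm{FIN}$ without moves, and the following additional moves.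
\begin{enumerate}
\item[(E1)] In $\mathrm{ACC}$, read $\triangleleft$ and go to $\mathrm{FIN}$.
\item[(E2)] In $\mathsf F(p,\sigma,\mathrm{new})$, read $\triangleleft$ if $\mathrm{out}(\sigma,\triangleleft,B_\epsilon;p)$ is $\mathrm{acc}$ or $(L,p'')$, and go to $\mathrm{FIN}$ or to $\mathsf U(\mathrm{mrg}(\sigma,\triangleleft,B_\epsilon;p),p'')$, respectively.
\item[(E3)] In $\mathsf U(\rho,p)$ with top $(\gamma,\tau)$, pop by an $\varepsilon$-move if $\mathrm{out}(\tau,\gamma,\rho;p)$ is $\mathrm{acc}$ or $(L,p'')$, and go to $\mathrm{FIN}$ or to $\mathsf U(\mathrm{mrg}(\tau,\gamma,\rho;p),p'')$, respectively.
\end{enumerate}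

\begin{proposition}\label{prop:marked}
The DPDA $M_\triangleleft$ accepts $L(A)\triangleleft$. It has at least $q$ states and size at most $2^{42s\log s}$.
\end{proposition}

\begin{proof}
The state $\mathrm{FIN}$ is reached only after $\triangleleft$ has been read, and nothing is read after the first $\triangleleft$. So only words $w\triangleleft$ with $w\in\Sigma^*$ can be accepted. On such a word, $M_\triangleleft$ first behaves as in Lemma~\ref{lem:sim}. In situation (a) it reads the rest of $w$ and then reaches $\mathrm{FIN}$ by (E1), and in situation (b) it stops; both verdicts are correct.

In situation (c), apply Lemma~\ref{lem:freeze} to the cell of $\triangleleft$ with left block $D_k$ and empty right block. An outcome $(R,\cdot)$ is impossible. On $\mathrm{acc}$, $A$ accepts and (E2) leads to $\mathrm{FIN}$; on $\mathrm{rej}$, $A$ does not accept and $M_\triangleleft$ stops. On $(L,p'')$ we have $k\ge1$, and the following statement holds for $i=k$: $A$ is on the live cell $j_i$ in a state $p$, all cells to its right up to and including $\triangleleft$ form a frozen block with a table $\rho$, the cells to its left are as in the terminal framed configuration, and $M_\triangleleft$ is in state $\mathsf U(\rho,p)$ with the first $i$ pairs of \eqref{eq:stack}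 above $\bot$. If the statement holds for some $i\ge1$, apply Lemma~\ref{lem:freeze} to $j_i$ with the left block $D_{i-1}$ and this right block. Again $(R,\cdot)$ is impossible, and on $\mathrm{acc}$ and $\mathrm{rej}$ move (E3) gives the correct verdict. On $(L,p'')$ we have $i\ge2$, since $D_0$ begins with $\triangleright$, and (E3) establishes the statement for $i-1$. As $i$ decreases, a correct verdict is reached.

The states $\mathsf F(p,B_\epsilon,\mathrm{new})$, $p\in Q$, are $q$ in number. For the upper bound let $Y=2^{6s\log s}\ge2^{12}$. By \eqref{eq:T}, each of $q$, $m+1$, $T$ is at most $Y$, and $|\Sigma|+2\le m$. There are at most $2qT(m+1)+qT+3\le4Y^3$ states, at most $mT+1\le2Y^2$ stack symbols, and at most $4Y^3\cdot2Y^2\cdot Y$ transitions, each writing at most two symbols. The size is at most $4Y^3+Y+2Y^2+24Y^6\le Y^7$.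
\end{proof}

\subsection*{Without the end-marker}
Now the verdict that $M_\triangleleft$ would reach on reading $\triangleleft$ has to be visible in the state after every letter, with the stack left intact. The verdict depends on the whole stack, but only through one object. For a stack \eqref{eq:stack} and $0\le i\le k$, let the \emph{acceptance set} $V_i\subseteq\mathcal T\times Q$ consist of the pairs $(\rho,p)$ such that $M_\triangleleft$, started in state $\mathsf U(\rho,p)$ with the stack $\bot\,(\gamma_1,\tau_0)\cdots(\gamma_i,\tau_{i-1})$, reaches $\mathrm{FIN}$. We do not know, while reading, which table $\rho$ the rest of the input will produce, so all of them must be provided for. What makes this feasible is that acceptance sets can be computed from the bottom of the stack upward. For $\gamma\in\Delta$, $\tau\in\mathcal T$ and $V\subseteq\mathcal T\times Q$, let $\Phi(\gamma,\tau,V)$ be the set of pairs $(\rho,p)$ such that $\mathrm{out}(\tau,\gamma,\rho;p)$ is $\mathrm{acc}$, or is $(L,p'')$ with $(\mathrm{mrg}(\tau,\gamma,\rho;p),p'')\in V$. The states $\mathsf U$ have no move on $\bot$, and otherwise their only move is (E3). Hence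
\begin{equation}\label{eq:V}
V_0=\emptyset,\qquad V_i=\Phi(\gamma_i,\tau_{i-1},V_{i-1})\quad(1\le i\le k).
\end{equation}
In the same way, (E2) shows that $M_\triangleleft$ in state $\mathsf F(p,\sigma,\mathrm{new})$ with stack \eqref{eq:stack} and remaining input $\triangleleft$ reaches $\mathrm{FIN}$ if and only if
\begin{equation}\label{eq:final}
(B_\epsilon,p)\in\Phi(\triangleleft,\sigma,V_k).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $M^+$ be obtained from $M$ by adding a component $V\subseteq\mathcal T\times Q$ to the states of type $\mathsf F$ and to the stack pairs, so that these become $\mathsf F(p,\sigma,\nu,V)$ and $(\gamma,\tau,V)$. The moves are those of $M$, with the following treatment of the new components. An initial state of type $\mathsf F$ carries $\emptyset$. The pushing case of (M1), in a state carrying $V$, pushes $(\beta,\sigma,V)$, and the next state carries $\Phi(\beta,\sigma,V)$. The other moves of (M1) and (M2) that lead to a state of type $\mathsf F$ keep $V$. If (M3) pops $(\gamma,\tau,U)$ and leads to a state of type $\mathsf F$, this state carries $U$. The final states are $\mathrm{ACC}$ and those $\mathsf F(p,\sigma,\mathrm{new},V)$ with $(B_\epsilon,p)\in\Phi(\triangleleft,\sigma,V)$. Like $M$,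 the device is deterministic, and deleting the new components turns its computations into those of $M$.

At every moment, if the stack without the new components is \eqref{eq:stack}, then the $i$th triple carries $V_{i-1}$, and a state of type $\mathsf F$ carries $V_k$. This holds initially. A push happens in a state carrying $V_k$, so the new triple carries $V_k$ and the new state carries $V_{k+1}$ by \eqref{eq:V}. A pop removes the triple carrying $V_{k-1}$, which is the set required for the shorter stack. The other moves leave the stack, and hence $V_k$, unchanged. The lower triples stay correct because $V_i$ depends only on the first $i$ pairs.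

Let $w\in\Sigma^*$ and use Lemma~\ref{lem:sim}. Before one of the situations (a), (b), (c) is reached, the state is not $\mathrm{ACC}$, and it is not of the form $\mathsf F(\cdot,\cdot,\mathrm{new},\cdot)$ with $w$ consumed; so no final state occurs with $w$ consumed. In situation (a), $M^+$ reads the rest of $w$ in $\mathrm{ACC}$ and accepts, and $w\in L(A)$. In situation (b) it stops in the nonfinal state $\mathrm{REJ}$, and $w\notin L(A)$. In situation (c) it is in a state $\mathsf F(p,\sigma,\mathrm{new},V_k)$ with $w$ consumed, and no $\varepsilon$-move applies. This state is final if and only if \eqref{eq:final} holds, that is, if and only if $M_\triangleleft$ accepts $w\triangleleft$, and by Proposition~\ref{prop:marked} this means $w\in L(A)$. Hence $M^+$ accepts $L(A)$.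

By \eqref{eq:T}, $qT\le2^{7s\log s}$, so the number of sets $V$ is at most $Z=2^{2^{7s\log s}}$, and $Z$ also bounds $q$, $m+1$ and $T$. There are at most $Z^4+Z^3+2\le3Z^4$ states, at most $Z^3+1\le2Z^3$ stack symbols, and at most $6Z^8$ transitions, each writing at most two symbols. The size is at most $3Z^4+Z+2Z^3+18Z^8\le Z^9\le2^{2^{7s\log s+4}}\le2^{2^{9s\log s}}$, because $s\log s\ge2$.

This bound is increasing in $s$, so $\log\log f(s)=O(s\log s)$. Conversely, for large $s$ let $n=\lfloor s/K\rfloor\ge s/(2K)$. Then $s_n\le Kn\le s$, and Theorem~\ref{thm:lower} and \eqref{eq:fact} give $\log\log f(s)\ge\log(n!/4)\ge(n/2)\log n-2=\Omega(s\log s)$.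
\end{proof}

\section{The cost of the end-marker}\label{sec:marker}

\begin{proof}[Proof of Corollary~\ref{cor:marker}]
Let $L_n=L(A_n)$, and let $N_n$ be the size of the DPDA $M_\triangleleft$ of Proposition~\ref{prop:marked} for $A=A_n$; it accepts $L_n\triangleleft$. The machine $A_n$ has $3n+3$ non-accepting states, so $N_n\ge3n\to\infty$. For $n\ge K$ we have $s_n\le Kn\le n^2$, hence $N_n\le2^{42s_n\log s_n}\le2^{C'n\log n}$ with $C'=84K$. By \eqref{eq:fact}, $n!\ge2^{(n/2)\log n}\ge N_n^{1/(2C')}$. Put $c'=1/(4C')$. For all $n$ beyond some $n_0$ we have $N_n^{c'}\ge4$, and then Theorem~\ref{thm:lower} shows that every DPDA accepting $L_n$ has size at least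
\[
2^{\,n!/4}\ \ge\ 2^{N_n^{2c'}/4}\ \ge\ 2^{N_n^{c'}} .
\]
The languages $L_n$ with $n\ge n_0$ have the required property.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hibbard}
Hibbard, 1967.

\bibitem{LADC}
\emph{Limited Automata and Descriptional Complexity},
\texttt{http://homes.di.unimi.it/\textasciitilde pighizzi/talks/2013/prin2013-handout.pdf}

\end{thebibliography}
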